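# Polynomially many rounds for the permutation algorithm on hypergraphs of dimension 4

## 1. The guess "polylogarithmic", tested on cliques, sunflowers and bipartite graphs

Luby's permutation algorithm finds a maximal independent set in a graph quickly, and it has an obvious version for hypergraphs. The natural guess is that this version is also quick when the edges have bounded size. Let us fix the terms and test the guess.

**Definition (hypergraphs, MIS).** A hypergraph $H=(V,E)$ has $n$ vertices, and every edge is a subset of $V$ of size at least $2$. Its dimension is the maximum size of an edge. A set $I\subseteq V$ is independent if it contains no edge. It is a maximal independent set (MIS) if, in addition, no proper superset of $I$ is independent.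

For example, if $V=\{1,2,3\}$ and the only edge is $\{1,2,3\}$, the MISs are the three pairs.

**Definition (permutation algorithm).** The algorithm keeps a partial independent set $I$, initially empty, and a residual hypergraph, initially $H$. While the residual hypergraph has vertices, it runs the following iteration, which we also call a round.

1. Choose a uniformly random ordering of the current vertices, independently of earlier rounds.
2. Let $I'$ be the set of current vertices that are not the last vertex, in this ordering, of any current edge.
3. Set $I\leftarrow I\cup I'$.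
4. Delete $I'$ from the vertex set and replace each current edge $e$ by $e\setminus I'$. No edge becomes empty, because the last vertex of $e$ is not in $I'$.
5. For every $v$ such that $\{v\}$ is now an edge, delete $v$ from the vertex set and delete every edge containing $v$.
6. Discard edges that properly contain another edge.

After each round all remaining edges again have size at least $2$. In dimension $2$ this is Luby's permutation algorithm: a vertex joins when it precedes all its neighbors. The output is an MIS, and each iteration can be implemented in $NC$.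

**Definition (the RNC claim).** The claim that this is an $RNC$ algorithm in bounded dimension means: for every fixed $d$, on hypergraphs of dimension at most $d$, the algorithm can be run on a PRAM with polynomially many processors in expected (equivalently, with high probability) time polylogarithmic in $n$. In particular, the number of iterations is polylogarithmic in $n$.

For $d=2$ this is known: Luby's permutation algorithm is an $RNC$ algorithm for MIS in graphs. The general claim is Conjecture 20 of https://getd.libs.uga.edu/pdfs/windsor_aaron_a_200405_phd.pdf. Now some cases by hand.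

*Disjoint edges.* Every edge loses all its vertices except the last, which is then deleted in Step 5. One round.

*The complete $d$-uniform hypergraph, $n\ge d$.* A vertex is last in some edge exactly when at least $d-1$ vertices precede it. So $I'$ consists of the first $d-1$ vertices. For every other $v$, the edge formed by these $d-1$ vertices and $v$ shrinks to $\{v\}$, and $v$ is deleted. One round.

*A sunflower: edges $\{z,x_i,y_i\}$ for $i=1,\dots,k$, all vertices distinct.* If $z\in I'$, then $z$ is last in no edge; each edge keeps only its last vertex, which is deleted, and we are done in one round. If $z\notin I'$, then $z$ is last in some edge, which shrinks to $\{z\}$. So $z$ is deleted with all edges, and the remaining vertices join in the second round. At most two rounds.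

*The complete bipartite graph with sides $L$, $|L|=\ell$, and $R$, $|R|=k$.* The first vertex lies in $R$ with probability $k/(k+\ell)$. In that case $I'$ is the initial run of $R$-vertices, all of $L$ is deleted, and the rest of $R$ joins in round two. Each vertex of $R$ precedes all of $L$ with probability $1/(\ell+1)$, so the expected length of the initial run is $k/(\ell+1)$. Take $\ell=10^3$ and $k=10^6$: with probability above $0.999$ the small side dies at once, while only about a thousand of the million vertices of $R$ get anywhere in round one.

Everything supports the guess. But keep the last example in mind: the small side dies, and it has made almost the whole large side *wait one round*.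

## 2. Two-element edges that are born during the run

On a graph, the residual graph is always an induced subgraph of the input, so 2-edges only disappear. A first attempt at proving the guess would measure progress by the current 2-edges, as one can for graphs. It stops at the following point: in a hypergraph, 2-edges can be born.

Take vertices $z,w,c,u,a$, edges $\{z,w\},\{w,c\},\{u,c,a\}$, and the ordering $z,a,w,c,u$. The vertices $w,c,u$ are last in the first, second and third edge, so $I'=\{z,a\}$. After Step 4 the edges are $\{w\},\{w,c\},\{u,c\}$. Step 5 deletes $w$ together with $\{w,c\}$. What remains is the 2-edge $\{u,c\}$, which was not an edge of the input. The vertex $a$ acted as a switch: $\{u,c,a\}$ became $\{u,c\}$ when $a$ joined.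

If births can be *scheduled*, one small side after another can make a large set $R$ wait, one round each. This can be done, and the guess is wrong.

**Theorem 1.** For all sufficiently large $n$ there is a hypergraph $H$ on $n$ vertices, of dimension $4$, on which the permutation algorithm performs more than $n^{1/800}$ iterations with probability at least $1-n^{-1/800}$.

Every iteration costs at least one time step. So for every dimension bound $d\ge 4$ neither the expected nor the with-high-probability running time is polylogarithmic, whatever the number of processors. Conjecture 20 is false, already in dimension 4. For $d=2$ it holds by the known graph result; the argument below does not decide $d=3$, because it uses 4-element edges.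

## 3. How the residual hypergraph is read off from $I$ and the deleted set

The purpose of this section is to translate statements about current edges into statements about edges of the input.

**Randomness.** For every vertex $v$ and round $r=0,1,2,\dots$ let $X_r(v)$, the *position*, be independent and uniform on $[0,1]$. Round $r$ orders the current vertices by $X_r$; ties have probability $0$. Since $X_r$ is independent of the earlier rounds, this is the algorithm. "$v$ precedes $w$ in round $r$" means $X_r(v)<X_r(w)$.

At the start of a round let $I$ be the partial independent set and $Del$ the set of vertices deleted so far in Step 5. A vertex is *current* if it is in neither. An *original* edge is an edge of the input. $I'$ is the set added in the round.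

**(F1)** Every current edge equals $e\setminus I$ for an original $e$ with $e\cap Del=\emptyset$. Conversely, if $e$ is original and $e\cap Del=\emptyset$, then $|e\setminus I|\ge2$ and $e\setminus I$ contains a current edge.

*Proof.* Step 4 removes exactly the newly added vertices from edges, Step 5 removes all edges containing a deleted vertex, and Step 6 only discards. This gives the first part. The converse is by induction over rounds, and is trivial initially. Let $f\subseteq e\setminus I$ be current at the start of a round and suppose that no vertex of $e$ is deleted in this round. The last vertex of $f$ is not in $I'$, so $f\setminus I'\neq\emptyset$. If $|f\setminus I'|=1$, its vertex, a vertex of $e$, would be deleted in Step 5. So $|f\setminus I'|\ge2$. The set $f\setminus I'$ contains no deleted vertex, so it survives Step 5. After Step 6 it contains an inclusion-minimal edge, which is current, lies in $e\setminus(I\cup I')$ and has size at least $2$. $\square$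

**(F2)** If $v$ is deleted in a round, there is an original $e\ni v$ with $e\setminus\{v\}\subseteq I\cup I'$. Indeed, after Step 4 the set $\{v\}$ is an edge $f\setminus I'$, where $f=e\setminus I$ by (F1).

**(F3)** If $v$ is current and $v\notin I'$, there is an original $e\ni v$ with $e\cap Del=\emptyset$ such that all other vertices of $e\setminus I$ precede $v$. Indeed, $v$ is last in some current edge, and this edge is $e\setminus I$ by (F1).

**(F4)** Let $e$ be original, $e\cap Del=\emptyset$, and let $v$ be the last vertex of $e\setminus I$. If there is no original $f$ with $f\cap Del=\emptyset$ and $f\setminus I\subseteq(e\setminus I)\setminus\{v\}$, then $v\notin I'$.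

*Proof.* By (F1), $e\setminus I$ contains a current edge, which is $f\setminus I$ for some original $f$ with $f\cap Del=\emptyset$. By hypothesis it contains $v$, and $v$ is last in it. $\square$

The hypothesis in (F4) is needed: if $\{v,w\}$ has become a current edge, Step 6 discards $\{v,w,z\}$, and then being last in $\{v,w,z\}$ no longer blocks $z$.

**(F5)** If $e$ is original, $e\cap Del=\emptyset$ and $e\setminus I=\{v,w\}$, then $\{v,w\}$ is a current edge. If $\{v,w\}$ is a current edge and $w$ precedes $v$, then $v\notin I'$. If $\{v,w\}$ is a current edge and $w\in I'$, then $v\notin I'$ and $v$ is deleted in this round.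

*Proof.* The first claim follows from (F1), since a current edge inside $\{v,w\}$ has size at least $2$. The second is Step 2. If $w\in I'$, then $w$ is not last in $\{v,w\}$, so $v$ is last and $v\notin I'$; Step 4 produces $\{v\}$, and Step 5 deletes $v$. $\square$

## 4. Blocking, holding, and why a gadget has two triggers

This section is heuristic, and nothing later depends on it. We want disjoint sets $B_0,\dots,B_{T-1}$ and a much larger set $R=B_T$, with the following schedule. In round $r$ every vertex $u$ of a higher level has about $D$ current 2-edges into $B_r$, so it joins with probability only about $1/D$. Each $c\in B_r$ has about $K\gg D$ current 2-edges into $R$; one of these many neighbors precedes everything it meets and joins, so $c$ dies. After round $r$ level $r$ is gone and $R$ is almost intact.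

If all 2-edges were present from the start, all $B_t$ would face $R$ at once; for complete bipartite connections we saw that they then all die in round $0$ with probability at least $|R|/(|R|+\sum_{t<T}|B_t|)$. So the edges between $B_s$ and the higher levels carry extra vertices, *triggers*, and become 2-edges only when these join. The set $A_s$ of triggers of level $s$ is *held* by edges into $B_{s-2}$. When $B_{s-2}$ has died in round $s-2$, the holding edges are gone, most of $A_s$ joins in round $s-1$, and the 2-edges of level $s$ are there at the start of round $s$.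

**Holding by 2-edges fails.** Suppose each trigger $y\in A_s$ were held by 2-edges to exactly $d\ge 1$ vertices $q\in B_{s-2}$, and every other edge at $y$ contained one vertex $v$, its owner. In round $0$, with probability $1/(d+2)$, $y$ is first among itself, its $d$ holders and $v$. Then $y$ is last in no edge, it joins, and all its holders are deleted. Averaged over $q\in B_{s-2}$, the expected number of triggers that delete $q$ in this way in round $0$ is at least
$$\frac{|A_s|\,d}{(d+2)\,|B_{s-2}|}\ \ge\ \frac{|A_s|}{3|B_{s-2}|}.$$
There will be far more triggers than vertices in $B_{s-2}$, while we want this number far below $1$. With 3-edges $\{y,q,q'\}$ the problem disappears: a trigger that joins too early only leaves a 2-edge $\{q,q'\}$, and $q$ dies through it only if $q'$ joins too.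

**One trigger per edge fails.** Suppose the edges were $\{u,c,a\}$ with $u$ upper, $c\in B_s$ lower, and $a$ one of the triggers owned by $u$, each shared by many $c$. In each round $r<s$ a vertex $c\in B_s$ joins with probability about $1/D$, and $u$ has about $D$ lower neighbors in $B_s$. So we expect $u$ to have about $s$ lower neighbors that joined too early. Let $c\in I$ be one of them at the start of round $s-1$, with $u,a$ current, $\{u,a\}$ a current edge, and the holders of $a$ gone. All edges at $a$ contain $u$. With probability $1/2$, $a$ precedes $u$; then $a$ is last in no current edge, joins, and $u$ is deleted. Over many levels $u$ has no chance. One can try degrees $D_s$ that depend on the level. Asking that the expected number of early lower neighbors at level $s$ be below $1$ then means, roughly, $D_s\sum_{r<s}1/D_r<1$. But $1/D_s>\sum_{r<s}1/D_r$ for all $s\ge1$ forces these sums to at least double each time, so $1/D_s>2^{s-1}/D_0$ and $s< 1+\log_2D_0$: only logarithmically many levels.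

Triggers owned by $c$ instead, in edges $\{u,c,b\}$, fail on the other side. Each $c\in B_s$ has about $K/D\gg1$ upper neighbors that joined too early, and for each one in the analogous situation, $b$ precedes $c$ with probability $1/2$ and kills $c$ in round $s-1$, before its turn.

**Two triggers.** The way out is the 4-edge $\{u,c,a,b\}$ with $a$ owned by $u$ and $b$ owned by $c$, both shared. If $u$ joined too early, $c$ is killed through this edge only if $a$ *and* $b$ join as well. Now $a$ lies in about $g$ edges $\{u,c',a,b'\}$, which after the loss of $u$ read $\{c',a,b'\}$. If $a$ has position $\xi$, about $g\xi^2$ of these have $c'$ and $b'$ before $a$, so $a$ is blocked unless $\xi$ is at most about $g^{-1/2}$. Symmetrically, an early $c$ hurts $u$ only if $b$ joins, which requires a position of at most about $(g')^{-1/2}$, where $g'$ is the number of edges at $b$. Each of $a,b$ protects against the early joining of its own owner, because the *other* trigger and vertex can still block it.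

There is a price. A released trigger of $u$ is, essentially, one that precedes $u$ in round $s-1$. So a $u$ with small $X_{s-1}(u)$ has only about $D\cdot X_{s-1}(u)$ current 2-edges in round $s$ and is blocked less. Since $\int_x^1 dt/t$ is only logarithmic, this costs a factor $\ln(1/x)$ in the probability that $u$ joins too early.

## 5. The random hypergraph

Let $T$ be a large integer. All parameters are powers of $T$ up to constants, so every later estimate compares exponents:
$$g=T^{200},\quad m=T^{200},\quad D=gm=T^{400};\qquad g'=T^{120},\quad m'=T^{360},\quad K=g'm'=T^{480};$$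
$$N=T^{405},\quad M=T^{485},\quad p=T^{-5}\quad(Np=D,\ Mp=K);\qquad x=T^{-195},\quad x'=T^{-65};$$
$$d_a=T^{95},\quad d_b=T^{15},\quad \pi_a=d_a^2/N^2=T^{-620},\quad \pi_b=d_b^2/N^2=T^{-780};$$
$$\hat x=4T/\sqrt g=4T^{-99},\quad \hat x'=4T/\sqrt{g'}=4T^{-59},\quad \delta=64T^2/(Kx')=64T^{-413}.$$

**Vertices.** There are disjoint sets $B_0,\dots,B_{T-1}$ of size $N$ and $R=B_T$ of size $M$. Put $Q=\bigcup_{t\le T}B_t$ and $U_s=\bigcup_{t>s}B_t$. For $0\le s\le T-1$ we have $M\le|U_s|\le M+TN\le2M$. For $1\le s\le T-1$ there is a set $A_s$ of *triggers*: $a(u,s,i)$ for $u\in U_s$, $i\in[m]$ (type $a$, *owner* $u$), and $b(c,j)$ for $c\in B_s$, $j\in[m']$ (type $b$, *owner* $c$). For a trigger $y$ write $d_y,\pi_y$ for $d_a,\pi_a$ or $d_b,\pi_b$ according to type.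

**Labels.** For $s<t$, $u\in B_t$, $c\in B_s$, independently, the pair $(u,c)$ is *joined* with probability $p$, and then receives a uniformly random label $(i,j)\in[m]\times[m']$.

**Edges.** There are three kinds.

1. *Level-0 edges* $\{u,c\}$ for joined $u\in U_0$, $c\in B_0$.
2. *Gadget edges of level $s$*, $1\le s\le T-1$: $\{u,c,a(u,s,i),b(c,j)\}$ for joined $u\in U_s$ (*upper*) and $c\in B_s$ (*lower*) with label $(i,j)$.
3. *Holding edges*, $2\le s\le T-1$: for each $y\in A_s$ and each pair $\{q,q'\}\subseteq B_{s-2}$, the edge $\{y,q,q'\}$, independently with probability $\pi_y$.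

For example, if $u\in U_s$ has label $(1,1)$ with $c_1\in B_s$ and $(1,2)$ with $c_2\in B_s$, the gadget edges are $\{u,c_1,a(u,s,1),b(c_1,1)\}$ and $\{u,c_2,a(u,s,1),b(c_2,2)\}$; they share $u$ and $a(u,s,1)$. On average $a(u,s,i)$ lies in $Np/m=g$ gadget edges, and $b(c,j)$ lies in $Mp/m'=g'$ gadget edges with upper vertex in $R$.

We use four structural facts, all immediate. Two vertices of $Q$ of different levels lie together in at most one edge. Two vertices of the same level $B_t$ lie together only in holding edges $\{y,q,q'\}$ with $y\in A_{t+2}$. Vertices of $R$ lie in no holding edge. Every gadget edge containing a trigger contains its owner. All edges have size at most $4$, and the number of vertices is at most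
$$(TN+M)+T\cdot2Mm+T\cdot Nm'\le2T^{485}+2T^{686}+T^{766}\le2T^{766}.$$

## 6. Early, weak and dangerous vertices

During the run some vertices join before their time. The idea for controlling this is to define, *from the positions and the edges alone and not from the run*, sets that will contain all offenders. Put $X_{-1}:=1$.

**Definition (early).** For $u\in B_t$ and $0\le r<t$, $E_r(u)$ is the event
$$X_r(u)\le\theta_r(u):=\frac{T^2}{D\max(X_{r-1}(u),x)}.\tag{1}$$
For $y\in A_s$ and $0\le r\le s-2$, $E_r(y)$ is the event $X_r(y)\le T/d_y$. The set $\mathcal E$ of *early* vertices consists of all $v$ for which some $E_r(v)$ in its range holds.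

A vertex of $B_3$ has three chances to be early, in rounds $0,1,2$. Vertices of $B_0$ and triggers of $A_1$ have none; in particular $\mathcal E\cap B_0=\emptyset$.

**Definition (weak).** A trigger $a=a(u,s,i)$ is in $\mathcal W$ iff $a\in\mathcal E$ or $X_{s-1}(a)\le\hat x$. For $c\in B_s$, $b=b(c,j)$ is in $\mathcal W$ iff $b\in\mathcal E$, or $X_{s-1}(b)\le\hat x'$, or $X_r(b)\le T^2/g'$ for some $s\le r\le T-1$.

**Definition (badly held).** $\mathcal H$ is the set of triggers $y$ having a holding edge $\{y,q,q'\}$ with $q,q'\in\mathcal E$.

If both $q,q'$ joined, such a $y$ would be deleted; this is what $\mathcal H$ records.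

**Definition (dangerous).** $\mathcal U$ is the set of $v\in Q$ that have a *witness edge*, that is, one of the following:

- (U1) a gadget edge $\{u,v,a,b\}$ with $v$ lower, $u\in\mathcal E$, $a\in\mathcal W$;
- (U2) a holding edge $\{y,v,q'\}$ with $y\in\mathcal E$, $q'\in\mathcal E$;
- (U3) a gadget edge $\{v,c,a,b\}$ with $v$ upper, $c\in\mathcal E$, $b\in\mathcal W$.

$\mathcal U^{-w}$ is defined in the same way with a witness edge not containing $w$; so $\mathcal U^{-w}\subseteq\mathcal U$.

In gadget edges written $\{u,c,a,b\}$, $u$ is upper, $c$ lower, and $a,b$ have types $a,b$. If the only witness edge of $c$ is $\{u,c,a,b\}$, then $c\in\mathcal U$ but $c\notin\mathcal U^{-u}$. The reason for $\mathcal U^{-u}$ is independence: whether $c\in\mathcal U^{-u}$ does not involve the label of $(u,c)$.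

**Definition ($Y_s$, $Y'_s$, fine indices).** For $1\le s\le T-1$ let $Y_s$ be the set of $(c,j)$, $c\in B_s$, $j\in[m']$, such that
$$(X_{s-1}(c)\le x\text{ or }c\in\mathcal E)\quad\text{and}\quad(X_{s-1}(b(c,j))\le x\text{ or }b(c,j)\in\mathcal E),$$
and let $Y'_s$ be the set of $(u,i)$, $u\in U_s$, $i\in[m]$, such that
$$(X_{s-1}(u)\le x'\text{ or }u\in\mathcal E)\quad\text{and}\quad(X_{s-1}(a(u,s,i))\le x'\text{ or }a(u,s,i)\in\mathcal E).$$
For $u\in U_s$, $i\in[m]$ is *fine* (at level $s$) if $a=a(u,s,i)\notin\mathcal H$ and either $X_{s-1}(a)<X_{s-1}(u)$, or [$X_{s-1}(a)\le x$ and there is no $c\in B_s$ whose label $(i,j)$ with $u$ has first coordinate $i$ and satisfies $(c,j)\in Y_s$]. For $c\in B_s$, $j\in[m']$ is *fine* if $b=b(c,j)\notin\mathcal H$, $X_{s-1}(b)\le x'$, and there is no $u\in U_s$ whose label $(i,j)$ with $c$ has second coordinate $j$ and satisfies $(u,i)\in Y'_s$.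

A fine index is one whose trigger will certainly be released in round $s-1$. For example, if $X_{s-1}(u)=0.3$ and $X_{s-1}(a(u,s,7))=0.2$, then $7$ is fine for $u$ as long as $a(u,s,7)\notin\mathcal H$.

**Definition ($S_i(u)$, $S'_j(c)$).** For $u\in U_s$ (level $s$), $S_i(u)$ is the set of $c\in B_s$ that have a label $(i,j)$ with $u$ for some $j$, with $c\notin\mathcal E\cup\mathcal U^{-u}$, $b(c,j)\notin\mathcal H$, $X_{s-1}(b(c,j))<X_{s-1}(c)$. For $c\in B_s$, $S'_j(c)$ is the set of $u\in R$ that have a label $(i,j)$ with $c$ for some $i$, with $u\notin\mathcal E\cup\mathcal U^{-c}$, $a(u,s,i)\notin\mathcal H$, $X_{s-1}(a(u,s,i))<X_{s-1}(u)$.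

## 7. The good event

**Definition (good event).** $\mathcal G$ is the event that all of the following hold. Here $1\le s\le T-1$ unless stated otherwise, and $r,u,c,i,j,y$ are arbitrary in their ranges.

- (G0) Each $u\in U_s$ is joined to at least $D/2$ and at most $2D$ vertices of $B_s$ ($0\le s\le T-1$); each $c\in B_0$ is joined to at least $K/2$ vertices of $R$.
- (G1) $X_r(v)>\delta$ for all $v\in B_0\cup\dots\cup B_{T-1}$, $0\le r\le T-1$.
- (G2) $|S_i(u)|\ge g/8$ for $u\in U_s$.
- (G3) At least $\frac m8\max(X_{s-1}(u),x)$ indices $i$ are fine for $u\in U_s$.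
- (G4) $|S'_j(c)|\ge g'/8$ for $c\in B_s$.
- (G5) At least $m'x'/8$ indices $j$ are fine for $c\in B_s$.
- (G6) For $u\in U_s$, $i\in[m]$ there is $c'\in B_s$ with label $(i,j')$ with $u$, $c'\notin\mathcal E\cup\mathcal U^{-u}$, $b'=b(c',j')\notin\mathcal H\cup\mathcal E$, $X_{s-1}(c'),X_{s-1}(b')\le\hat x$.
- (G7) For $c\in B_s$, $j\in[m']$ there is $u'\in R$ with label $(i',j)$ with $c$, $u'\notin\mathcal E\cup\mathcal U^{-c}$, $a'=a(u',s,i')\notin\mathcal H\cup\mathcal E$, $X_{s-1}(u'),X_{s-1}(a')\le\hat x'$.
- (G8) For $s\ge2$, $y\in A_s$, $0\le r\le s-2$ there is a holding edge $\{y,q,q'\}$ with $q,q'\notin\mathcal E\cup\mathcal U^{-y}$, $X_r(q),X_r(q')\le T/d_y$, and such that no holding edge $\{y'',q,q'\}$ has $y''\ne y$, $y''\in\mathcal E$.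
- (G9) $R\not\subseteq\mathcal E\cup\mathcal U$.
- (G10) In no round $r\le T-1$ is there a current $u\in U_r$ such that the set $C$ of $c\in B_r$ with $\{u,c\}$ a current edge has $|C|\ge\frac D{64}\max(X_{r-1}(u),x)$, while $X_r(u)>\theta_r(u)$ and $u$ precedes all of $C$.
- (G11) In no round $r\le T-1$ is there a current type-$b$ trigger $b$ with at least $g'/8$ vertices $u'\in R$ for which $\{u',b\}$ is a current edge, while $X_r(b)>T^2/g'$ and $b$ precedes all these $u'$.
- (G12) In each round $r\le T-1$, for each current $c\in B_r$ for which $W(c)=\{u\in R:\{u,c\}\text{ a current edge}\}$ has size at least $Kx'/64$, some $u\in W(c)$ has $X_r(u)\le\delta$ while every current trigger $w$ lying in a common current edge with $u$ has $X_r(w)>\delta$.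

The proof now splits in two. On $\mathcal G$ the run is controlled deterministically (Sections 8 and 9), and $\mathcal G$ is likely (Sections 10 to 14).

## 8. The invariant, and what it gives at the start of a round

Assume $\mathcal G$ in this section and the next.

**Definition ($\mathrm{Hyp}(r)$).** For $0\le r\le T$, $\mathrm{Hyp}(r)$ is the following statement about the start of round $r$:

- (a) no vertex of $B_t$, $t<r$, is current;
- (b) $I\cap Q\subseteq\mathcal E$;
- (c) $I\cap A_s\subseteq\mathcal E$ for all $s\ge r+1$;
- (d) for each gadget edge $\{u,c,a,b\}$ of level $s\ge r$: $u,a\in I\Rightarrow a\in\mathcal W$;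
- (e) for each gadget edge $\{u,c,a,b\}$ of any level: $c,b\in I\Rightarrow b\in\mathcal W$.

So the only vertices of $Q$ in $I$ are early ones, the triggers of future levels in $I$ are early, and whenever an owner and its trigger are both in $I$ (with the stated levels), the trigger is weak. Here are three consequences of $\mathrm{Hyp}(r)$ at the start of round $r$.

**(C1)** Let $v\in B_t$, $t\ge r$, $v\notin\mathcal E$. Then $v\notin I$, and if $v$ has been deleted, it has a witness edge $e$ with $e\setminus\{v\}\subseteq I$. Consequently: if $v\notin\mathcal U$, then $v$ is current. If $w\ne v$ and $v\notin\mathcal U^{-w}$, then $v$ is current or there is an original $e$ with $v,w\in e$ and $e\setminus\{v\}\subseteq I$; in particular $v$ is current if moreover $w\notin I$.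

*Proof.* $v\notin I$ by (b). If $v$ was deleted, (F2) gives an original $e\ni v$ with $e\setminus\{v\}\subseteq I$. We check that $e$ is a witness edge. If $e=\{u,v,a,b\}$ is a gadget edge with $v$ lower, its level is $t\ge r$; $u\in\mathcal E$ by (b) and $a\in\mathcal W$ by (d), which is (U1). If $e=\{y,v,q'\}$ is a holding edge, then $y\in A_{t+2}$ with $t+2\ge r+1$; so $y\in\mathcal E$ by (c) and $q'\in\mathcal E$ by (b), which is (U2). If $e=\{v,c,a,b\}$ with $v$ upper, then $c\in\mathcal E$ by (b) and $b\in\mathcal W$ by (e), which is (U3). If $e=\{v,c\}$ is a level-0 edge with $v$ upper, then $c\in I\cap B_0\subseteq\mathcal E\cap B_0=\emptyset$, impossible. If $e$ is a level-0 edge with $v\in B_0$, then $r\le t=0$ and nothing has been deleted yet, impossible. The consequences follow: a witness edge gives $v\in\mathcal U$, and if $v\notin\mathcal U^{-w}$ the witness edge must contain $w$; then $w\in e\setminus\{v\}\subseteq I$. $\square$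

**(C2)** If $y$ is a trigger, $y\notin\mathcal H$, and its owner is not in $I$, then $y$ has not been deleted.

*Proof.* Otherwise (F2) gives $e\ni y$ with $e\setminus\{y\}\subseteq I$. It is not a gadget edge, since that would contain the owner. So $e=\{y,q,q'\}$ is a holding edge with $q,q'\in I$, hence $q,q'\in\mathcal E$ by (b) and $y\in\mathcal H$, a contradiction. $\square$

**(C3)** If $y\in A_s$ with $s\le r+1$ and $y\notin I$, then every original $e\ni y$ with $e\cap Del=\emptyset$ is a gadget edge.

*Proof.* Suppose $e=\{y,q,q'\}$ is a holding edge. Then $q,q'\in B_{s-2}$ and $s-2<r$, so they are not current by (a). They are not deleted, so they are in $I$. Then $|e\setminus I|\le1$, contradicting (F1). $\square$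

**Lemma 2 (release).** Let $1\le s\le T-1$, assume $\mathrm{Hyp}(s-1)$, let $y\in A_s\setminus\mathcal H$ have owner $v$, and suppose $v\notin I$ at the start of round $s$. If $X_{s-1}(y)<X_{s-1}(v)$, or $y=a(v,s,i)$ with $i$ fine for $v$, or $y=b(v,j)$ with $j$ fine for $v$, then $y\in I$ at the start of round $s$.

*Proof.* Suppose not. Look at the start of round $s-1$; $I$ and $Del$ refer to that moment. There $v,y\notin I$, and $y$ is not deleted by (C2), so $y$ is current. Since $y\notin I'$ in round $s-1$, (F3) gives an original $e\ni y$ with $e\cap Del=\emptyset$, all of whose other vertices outside $I$ precede $y$. By (C3), applied with $r=s-1$, $e$ is a gadget edge, so $v\in e$. As $v\notin I$, $v$ precedes $y$ in round $s-1$. So the first condition $X_{s-1}(y)<X_{s-1}(v)$ fails.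

If $y=a(v,s,i)$ with $i$ fine, we are therefore in the second case of the definition of fine, so $X_{s-1}(y)\le x$. Write $e=\{v,c,y,b(c,j)\}$, where $(v,c)$ has label $(i,j)$. Either $c\in I$, so $c\in\mathcal E$ by (b), or $c$ precedes $y$ and $X_{s-1}(c)\le x$. Either $b(c,j)\in I$, so $b(c,j)\in\mathcal E$ by (c) of $\mathrm{Hyp}(s-1)$, which covers level $s$, or $X_{s-1}(b(c,j))\le x$. Hence $(c,j)\in Y_s$, contradicting fineness.

If $y=b(v,j)$ with $j$ fine, then $X_{s-1}(y)\le x'$. Write $e=\{u,v,a(u,s,i),y\}$, where $(u,v)$ has label $(i,j)$. Either $u\in I$, so $u\in\mathcal E$, or $X_{s-1}(u)\le x'$. Either $a(u,s,i)\in I$, so $a(u,s,i)\in\mathcal E$ by (c), or $X_{s-1}(a(u,s,i))\le x'$. Hence $(u,i)\in Y'_s$, contradicting fineness. $\square$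

**Lemma 3 (activity).** Let $r\le T-1$; assume $\mathrm{Hyp}(r)$ and, if $r\ge1$, also $\mathrm{Hyp}(r-1)$. At the start of round $r$:

(i) every current $u\in U_r$ has at least $\frac D{64}\max(X_{r-1}(u),x)$ vertices $c\in B_r$ with $\{u,c\}$ a current edge;

(ii) every current $c\in B_r$ has $|W(c)|\ge Kx'/64$.

*Proof.* For $r=0$ all level-0 edges are current, and (G0) gives $D/2\ge D/64$ and $K/2\ge Kx'/64$; recall $X_{-1}=1$. Let $r\ge1$.

(i) Let $i$ be fine for $u$ at level $r$. Since $u$ is current, $u\notin I$, so $a=a(u,r,i)\in I$ by Lemma 2 with $s=r$. Let $c\in S_i(u)$ have label $(i,j)$ with $u$. By (C1) with $w=u\notin I$, $c$ is current. Then $c\notin I$, $b(c,j)\notin\mathcal H$ and $X_{r-1}(b(c,j))<X_{r-1}(c)$, so $b(c,j)\in I$ by Lemma 2. The gadget edge $e$ of $(u,c)$ therefore has $e\cap Del=\emptyset$ and $e\setminus I=\{u,c\}$, and $\{u,c\}$ is a current edge by (F5). Each $c$ has only one label with $u$, so the sets $S_i(u)$ are disjoint. By (G2) and (G3) there are at least $\frac g8\cdot\frac m8\max(X_{r-1}(u),x)$ such $c$, and $gm=D$.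

(ii) Let $j$ be fine for $c$. Since $c\notin I$, $b(c,j)\in I$ by Lemma 2. Let $u\in S'_j(c)$ have label $(i,j)$ with $c$. By (C1) with $t=T$ and $w=c\notin I$, $u$ is current. Then $u\notin I$, $a(u,r,i)\notin\mathcal H$ and $X_{r-1}(a(u,r,i))<X_{r-1}(u)$, so $a(u,r,i)\in I$ by Lemma 2. As before, $\{u,c\}$ is a current edge. The $S'_j(c)$ are disjoint, so (G4) and (G5) give $|W(c)|\ge\frac{g'}8\cdot\frac{m'x'}8=\frac{Kx'}{64}$. $\square$

## 9. The induction from round $r$ to round $r+1$

$\mathrm{Hyp}(0)$ is trivial, since $I=\emptyset$. Let $r\le T-1$ and assume $\mathrm{Hyp}(0),\dots,\mathrm{Hyp}(r)$. By (G9) there is $v\in R\setminus(\mathcal E\cup\mathcal U)$, and (C1) with $t=T\geq r$ shows that $v$ is current; so round $r$ is really executed. $I$ and $Del$ refer to the start of round $r$, $I'$ is the set added in round $r$, and $I^+=I\cup I'$. We prove $\mathrm{Hyp}(r+1)$.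

**Step 1. If $u\in U_r\cap I'$, then $E_r(u)$ holds.** This step is to show that higher levels lose only early vertices. By Lemma 3(i) there are at least $\frac D{64}\max(X_{r-1}(u),x)$ vertices $c\in B_r$ with $\{u,c\}$ current. Since $u\in I'$, (F5) forces $u$ to precede all of them. By (G10), $X_r(u)\le\theta_r(u)$. Here $u\in B_t$ with $t>r$, so $r$ is in the range of the definition of early.

**Step 2. Every current $c\in B_r$ is deleted in round $r$, and so not added.** This step is the death of the active level. By Lemma 3(ii), (G12) applies: there is $u\in W(c)$ with $X_r(u)\le\delta$ that precedes all current triggers lying in common current edges with it. By (G1) it precedes all vertices of $B_0\cup\dots\cup B_{T-1}$. Since $u\in R$, every other vertex of an edge containing $u$ is a trigger or lies in a lower level. So $u$ is last in no current edge, $u\in I'$, and $c$ is deleted by (F5).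

*(a) and (b) of $\mathrm{Hyp}(r+1)$.* Vertices of $B_t$, $t<r$, were not current. Vertices of $B_r$ are not added in round $r$ and are not current afterwards. Vertices of $B_t$, $t>r$, added in round $r$ are in $\mathcal E$ by Step 1. With (a), (b) of $\mathrm{Hyp}(r)$ this gives (a) and (b).

**Step 3. If $y\in A_s\cap I'$ with $s\ge r+2$, then $E_r(y)$ holds.** This step is to show that holding works. Suppose $X_r(y)>T/d_y$, and take $\{y,q,q'\}$ from (G8). We have $q,q'\in B_{s-2}$ with $s-2\ge r$, and $y\notin I$. So $q,q'$ are current by (C1) with $w=y$, and both precede $y$. Thus $\{y,q,q'\}$ contains no deleted vertex, is disjoint from $I$, and has last vertex $y$. As $y\in I'$, (F4) gives an original $f$ with $f\cap Del=\emptyset$ and $f\setminus I\subseteq\{q,q'\}$; by (F1), $f\setminus I=\{q,q'\}$. Two vertices of one level lie together only in holding edges, so $f=\{y'',q,q'\}$ with $y''\in I\cap A_s$. By (c), $y''\in\mathcal E$; and $y''\ne y$ since $y\notin I$. This contradicts the last property in (G8).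

*(c) of $\mathrm{Hyp}(r+1)$.* For $s\ge r+2$, the set $I\cap A_s$ is in $\mathcal E$ by (c) of $\mathrm{Hyp}(r)$, and $I'\cap A_s$ is in $\mathcal E$ by Step 3.

**Step 4. Proof of (d) of $\mathrm{Hyp}(r+1)$.** This step is where $a$ protects the lower vertices from an early owner $u$. Let $\{u,c,a,b\}$ be a gadget edge of level $s\ge r+1$ with $u,a\in I^+$, $a=a(u,s,i)$. If $a\in I$, then $a\in\mathcal E\subseteq\mathcal W$ by (c). If $a\in I'$ and $s\ge r+2$, then $a\in\mathcal E$ by Step 3. So let $s=r+1$ and $a\in I'$, and suppose for contradiction that $X_r(a)>\hat x$. Take $c',j',b'$ from (G6); then $X_r(c'),X_r(b')\le\hat x$ because $s-1=r$.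

At the start of round $r$, $c'$ is current. Otherwise (C1) with $w=u$ gives an original $e\ni u,c'$ with $e\setminus\{c'\}\subseteq I$; the only edge containing $u$ and $c'$ is $\{u,c',a,b'\}$, but $a\notin I$. Also $b'$ is current: $b'\notin\mathcal E$, so $b'\notin I$ by (c), and $b'$ is not deleted by (C2), since its owner $c'$ is not in $I$ and $b'\notin\mathcal H$.

Let $e=\{u,c',a,b'\}$. As $u\in I^+$, $e\cap Del=\emptyset$. If $u\notin I$, then $u\in I'$, and Step 1 gives $X_r(u)\le T^2/(Dx)=T^{-203}\le\hat x$. Hence in all cases $a$ is the last vertex of $e\setminus I$. Since $a\in I'$, (F4) and (F1) give an original $f$ with $f\cap Del=\emptyset$, $f\setminus I\subseteq\{u,c',b'\}$ and $|f\setminus I|\ge2$.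

Suppose $b'\in f\setminus I$. By (C3), since $b'\in A_{r+1}$ and $b'\notin I$, $f$ is a gadget edge $\{u'',c',a'',b'\}$. As $a''\notin\{u,c',b'\}$, $a''\in I$. If $u''=u$, then $f=e\ni a$, but $a\notin I$ and $a\notin\{u,c',b'\}$, which is impossible. So $u''\ne u$, hence $u''\notin\{u,c',b'\}$ and $u''\in I$. Now $u''\in\mathcal E$ by (b) and $a''\in I\cap A_{r+1}\subseteq\mathcal E\subseteq\mathcal W$ by (c). So $f$ is a (U1)-witness for $c'$ that does not contain $u$, contradicting $c'\notin\mathcal U^{-u}$.

Suppose $b'\notin f\setminus I$. Then $f\setminus I=\{u,c'\}$, so $f=e\ni a$, while $a\notin I$ and $a\notin\{u,c'\}$, a contradiction. Hence $X_r(a)\le\hat x$ and $a\in\mathcal W$.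

**Step 5. Proof of (e) of $\mathrm{Hyp}(r+1)$.** This step is where $b$ protects the upper vertices from an early owner $c$; now *all* levels count, because upper vertices live on. Let $\{u,c,a,b\}$ be a gadget edge of level $s$ with $c,b\in I^+$, $b=b(c,j)$. There are five cases.

*Case $c,b\in I$.* Then $b\in\mathcal W$ by (e) of $\mathrm{Hyp}(r)$.

*Case $b\in I$, $c\in I'$.* Since $c\in B_s$ is current, $s\ge r$ by (a), and $s\ne r$ by Step 2. So $s\ge r+1$ and $b\in\mathcal E$ by (c).

*Case $b\in I'$, $s\ge r+2$.* Then $b\in\mathcal E$ by Step 3.

*Case $b\in I'$, $s=r+1$.* Suppose $X_r(b)>\hat x'$, and take $u',i',a'$ from (G7), so $X_r(u'),X_r(a')\le\hat x'$. The vertex $u'$ is current: otherwise (C1) with $w=c$ gives $\{u',c,a',b\}\setminus\{u'\}\subseteq I$, as this is the only edge containing $u'$ and $c$; but $b\notin I$. Also $a'$ is current: $a'\notin\mathcal E$, so $a'\notin I$ by (c), and it is not deleted by (C2), since its owner $u'$ is not in $I$ and $a'\notin\mathcal H$. Let $e=\{u',c,a',b\}$; $e\cap Del=\emptyset$ because $c\in I^+$. If $c\notin I$, then $c\in I'\cap B_{r+1}$, and Step 1 gives $X_r(c)\le T^2/(Dx)\le\hat x'$.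 So $b$ is last in $e\setminus I$. As $b\in I'$, there is an original $f$ with $f\cap Del=\emptyset$, $f\setminus I\subseteq\{u',a',c\}$ and $|f\setminus I|\ge2$.

If $a'\in f\setminus I$, then by (C3) $f=\{u',c'',a',b''\}$ is a gadget edge, and $b''\notin\{u',a',c\}$ gives $b''\in I$. If $c''=c$, then $f=e\ni b$, while $b\notin I$ and $b\notin\{u',a',c\}$, impossible. So $c''\ne c$, hence $c''\in I$, $c''\in\mathcal E$ by (b), and $b''\in I\cap A_{r+1}\subseteq\mathcal E\subseteq\mathcal W$ by (c). Thus $f\not\ni c$ is a (U3)-witness for $u'$, contradicting $u'\notin\mathcal U^{-c}$. If $a'\notin f\setminus I$, then $f\setminus I=\{u',c\}$, so $f=e\ni b\notin I$, a contradiction. Hence $X_r(b)\le\hat x'$ and $b\in\mathcal W$.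

*Case $b\in I'$, $s\le r$.* By (a) and Step 2, $c\notin I'$, so $c\in I$. Let $u'\in S'_j(c)$ (level $s$) have label $(i',j)$ with $c$, and put $a'=a(u',s,i')$. At the start of round $r$, $u'$ is current: otherwise (C1) with $w=c$ gives $\{u',c,a',b\}\setminus\{u'\}\subseteq I$, but $b\notin I$. So $u'\notin I$ also at the start of round $s\le r$. Lemma 2, with $\mathrm{Hyp}(s-1)$ and $X_{s-1}(a')<X_{s-1}(u')$, gives $a'\in I$ at the start of round $s$, hence also at the start of round $r$. So $e=\{u',c,a',b\}$ has $e\cap Del=\emptyset$ and $e\setminus I=\{u',b\}$, a current edge by (F5). By (G4) there are at least $g'/8$ such $u'$. Since $b\in I'$, it precedes every $u''\in R$ for which $\{u'',b\}$ is current, by (F5). So $X_r(b)\le T^2/g'$ by (G11), and $b\in\mathcal W$ because $s\le r\le T-1$.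

This proves $\mathrm{Hyp}(r+1)$, so $\mathrm{Hyp}(T)$ holds. The vertex $v\in R\setminus(\mathcal E\cup\mathcal U)$ from (G9) is current at the start of round $T$ by (C1). Rounds $0,1,\dots,T$ are all executed, and we have proved:

**Proposition 4.** On $\mathcal G$ the algorithm performs more than $T$ iterations.

## 10. Probabilities of being early, weak or dangerous

It remains to prove the following, where the probability is over labels, holding edges and all positions.

**Proposition 5.** $\Pr[\mathcal G]\ge1-1/T$ for all large $T$.

We use these standard bounds for a sum $Z$ of independent $[0,1]$-valued variables (Chernoff and Hoeffding):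

- (P1) $\Pr[Z<\mu/2]\le e^{-\mu/8}$ and $\Pr[Z<0.9\mu]\le e^{-\mu/200}$ if $\mathbb EZ\ge\mu$;
- (P2) $\Pr[Z>2\mu]\le e^{-\mu/3}$ if $\mathbb EZ\le\mu$;
- (P3) $\Pr[Z\ge\alpha]\le(e\mu/\alpha)^\alpha$ if $\mathbb EZ\le\mu$, $\alpha>0$;
- (P4) $\Pr[Z\le\mathbb EZ-\lambda]\le e^{-2\lambda^2/k}$ for $k$ summands.

"Negligible" means at most $e^{-T}$ for all large $T$, after a union bound over the $T^{O(1)}$ relevant cases.

**Early.** Let $u\in Q$. Given $X_{r-1}(u)$, $E_r(u)$ has probability at most $\theta_r(u)$. For $r\ge1$, $\mathbb E\big[1/\max(X_{r-1}(u),x)\big]=\int_0^x\frac{dt}x+\int_x^1\frac{dt}t=1+\ln\frac1x$; for $r=0$ the quantity is $1$. So $\Pr[E_r(u)]\le\frac{T^2}D(1+\ln\frac1x)\le T^3/D$, and with at most $T$ values of $r$,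
$$\Pr[u\in\mathcal E]\le\varepsilon_Q:=T^4/D=T^{-396}.$$
For triggers $\Pr[y\in\mathcal E]\le T\cdot T/d_y$, that is, at most $\varepsilon_a:=T^{-93}$ or $\varepsilon_b:=T^{-13}$ according to type.

**Weak and badly held.** Directly from the definitions,
$$\Pr[a\in\mathcal W]\le\varepsilon_a+\hat x,\qquad\Pr[b\in\mathcal W]\le\varepsilon_b+\hat x'+T^3/g',$$
$$\Pr[y\in\mathcal H]\le N^2\pi_y\varepsilon_Q^2=d_y^2\varepsilon_Q^2\le T^{190-792}=T^{-602}.$$

**Dangerous.** Fix $v\in Q$. Positions of distinct vertices, labels and holding edges are independent, and membership in $\mathcal E$ or $\mathcal W$ depends only on a vertex's own positions. So the expected number of witness edges of $v$ is bounded as follows.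

For (U1): at most $2M$ upper vertices, each joined with probability $p$, give
$$2Mp\,\varepsilon_Q(\varepsilon_a+\hat x)=2T^{84}(T^{-93}+4T^{-99})\le3T^{-9}.$$
For (U2): at most $2Mm$ type-$a$ and $Nm'$ type-$b$ triggers, and at most $N$ partners $q'$, give
$$2Mm\cdot N\pi_a\varepsilon_a\varepsilon_Q+Nm'\cdot N\pi_b\varepsilon_b\varepsilon_Q=2T^{685+405-620-93-396}+T^{765+405-780-13-396}=3T^{-19}.$$
For (U3): at most $T$ lower levels of $N$ vertices give
$$T\cdot Np\,\varepsilon_Q(\varepsilon_b+\hat x'+T^3/g')=T^5(T^{-13}+4T^{-59}+T^{-117})\le2T^{-8}.$$
Hence
$$\Pr[v\in\mathcal U]\le3T^{-8}.\tag{2}$$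

**Independences.** The event $v\in\mathcal U$ does not depend on the positions of $v$: a witness edge of $v$ imposes conditions only on other vertices. For $c\in B_s$, the event $c\in\mathcal U$ does not depend on the positions of any $b(c,j)$: (U1) involves type-$a$ triggers and vertices of $Q$, (U2) involves triggers of $A_{s+2}$ and vertices of $Q$, and (U3) involves $b(c'',\cdot)$ with $c''$ of lower level. For $u\in R$ only (U3) is possible, so $u\in\mathcal U$ does not depend on the positions of any $a(u,s,i)$.

**An early vertex with a prescribed small position.** For $v\in Q$, any $r$ and $T^{-300}\le\theta\le1$,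
$$\Pr[X_r(v)\le\theta,\ v\in\mathcal E]\le\theta\frac{T^4}D+\frac{T^3}D+\theta\frac{T^2}{Dx}\le\theta T^{-90}.\tag{3}$$
The first term bounds the contribution of $E_{r'}(v)$ with $r'\notin\{r,r+1\}$; these events involve only $X_{r'}(v)$ and $X_{r'-1}(v)$, so they are independent of $X_r(v)$. The second is $\Pr[E_r(v)]$. The third comes from $E_{r+1}(v)$, whose conditional probability given $X_r(v)$ is at most $T^2/(Dx)$. The terms are $\theta T^{-396}$, $T^{-397}\le\theta T^{-97}$ and $\theta T^{-203}$.

## 11. Counts controlled by Markov's inequality

These counts say that the exceptional sets are small globally. Let $\theta\in\{T/d_a,T/d_b\}=\{T^{-94},T^{-14}\}$. We claim that, with probability $1-O(T^{-2})$, all of the following hold for all relevant $s,r,t$ and both $\theta$.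

**(M1)** $|B_t\cap(\mathcal E\cup\mathcal U)|\le|B_t|/100$. The expectation is at most $(T^{-396}+3T^{-8})|B_t|\le4T^{-8}|B_t|$, so each fails with probability at most $400T^{-8}$. For $t=T$ this gives (G9).

**(M2)** For $s\ge2$, $r\le s-2$: at most $N\theta/100$ vertices $q\in B_{s-2}$ have $X_r(q)\le\theta$ and $q\in\mathcal E\cup\mathcal U$. By (3), and by (2) with the independence of $q\in\mathcal U$ from positions of $q$, the expectation is at most $N\theta(T^{-90}+3T^{-8})\le N\theta T^{-7}$. Further, at most $(N\theta)^2/100$ pairs $\{q,q'\}\subseteq B_{s-2}$ with $X_r(q),X_r(q')\le\theta$ are *ruined*, i.e. lie in a holding edge $\{y'',q,q'\}$ with $y''\in A_s\cap\mathcal E$. The expectation is at most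
$$(N\theta)^2(2Mm\pi_a\varepsilon_a+Nm'\pi_b\varepsilon_b)=(N\theta)^2(2T^{685-620-93}+T^{765-780-13})=3(N\theta)^2T^{-28}.$$

**(M3)** At most $Nm'/100$ pairs $(c,j)$, $c\in B_s$, have $b(c,j)\in\mathcal H$; at most $Mm/100$ pairs $(u,i)$, $u\in R$, have $a(u,s,i)\in\mathcal H$. The expectations are at most $T^{-602}Nm'$ and $T^{-602}Mm$.

**(M4)** At most $Nm'\hat x^2/4$ pairs $(c,j)$, $c\in B_s$, satisfy $X_{s-1}(c),X_{s-1}(b(c,j))\le\hat x$ and [$c\in\mathcal E\cup\mathcal U$ or $b(c,j)\in\mathcal H\cup\mathcal E$]. At most $Mm\hat x'^2/4$ pairs $(u,i)$, $u\in R$, satisfy $X_{s-1}(u),X_{s-1}(a(u,s,i))\le\hat x'$ and [$u\in\mathcal E\cup\mathcal U$ or $a(u,s,i)\in\mathcal H\cup\mathcal E$].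

For the expectations, note that for a trigger $y\in A_s$ the event $y\in\mathcal E$ involves only its positions in rounds at most $s-2$, and $y\in\mathcal H$ involves only holding edges and positions in $B_{s-2}$. So both are independent of the two positions in round $s-1$. By the independences of Section 10, so is $c\in\mathcal U$, respectively $u\in\mathcal U$. For $c\in\mathcal E$ and $u\in\mathcal E$ we use (3) with $\theta=\hat x$ or $\hat x'$, and the independence from the trigger's position. The expectations are at most
$$Nm'\hat x^2(T^{-90}+3T^{-8}+T^{-602}+\varepsilon_b)\le T^{-7}Nm'\hat x^2,\qquad Mm\hat x'^2(T^{-90}+3T^{-8}+T^{-602}+\varepsilon_a)\le T^{-7}Mm\hat x'^2.$$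

**(M5)** $|Y_s|\le T^3Nm'(x+\varepsilon_Q)(x+\varepsilon_b)$; $|Y'_s|\le T^3\cdot2Mm(x'+\varepsilon_Q)(x'+\varepsilon_a)$; and $|\mathcal E\cap B_t|\le T^3N\varepsilon_Q=T^{12}$ for $t<T$. Each right side is $T^3$ times a bound on the expectation, because positions of distinct vertices are independent.

In (M1)–(M4) each failure probability is $O(T^{-7})$, and there are $O(T^2)$ events. In (M5) each failure probability is at most $T^{-3}$, and there are $O(T)$ events. The total is $O(T^{-2})$.

**(G1)** fails with probability at most $TN\cdot T\cdot\delta=64T^{1+405+1-413}=64T^{-6}$.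

## 12. Counts controlled by concentration

**(G0).** The number of $c\in B_s$ joined to $u$ is binomial with mean $Np=D$; the number of $u\in R$ joined to $c\in B_0$ is binomial with mean $Mp=K$. By (P1) and (P2) single failures have probability at most $e^{-D/8}$, $e^{-D/3}$, $e^{-K/8}$, so failure of (G0) is negligible.

The following also hold up to negligible probability.

**(N1)** At least $0.4Nm'$ pairs $(c,j)$, $c\in B_s$, have $X_{s-1}(b(c,j))<X_{s-1}(c)$; at least $0.4Mm$ pairs $(u,i)$, $u\in R$, have $X_{s-1}(a(u,s,i))<X_{s-1}(u)$.

*Proof.* For $c\in B_s$ let $Z_c\in[0,1]$ be the fraction of $j\in[m']$ with $X_{s-1}(b(c,j))<X_{s-1}(c)$. The $Z_c$ are independent with mean $\frac12$, so by (P4) with $\lambda=0.1N$, $\Pr[\sum_cZ_c<0.4N]\le e^{-0.02N}$. For $u\in R$ use the fractions over $i\in[m]$ and get $e^{-0.02M}$. $\square$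

**(N2)** At least $Nm'\hat x^2/2$ pairs $(c,j)$, $c\in B_s$, have $X_{s-1}(c),X_{s-1}(b(c,j))\le\hat x$; at least $Mm\hat x'^2/2$ pairs $(u,i)$, $u\in R$, have $X_{s-1}(u),X_{s-1}(a(u,s,i))\le\hat x'$; at least $0.9N\theta$ vertices $q\in B_{s-2}$ have $X_r(q)\le\theta$ ($s\ge2$, $r\le s-2$).

*Proof.* The number $k$ of $c\in B_s$ with $X_{s-1}(c)\le\hat x$ is binomial with mean $N\hat x=4T^{306}$, so $k\ge0.9N\hat x$ except with probability $e^{-N\hat x/200}$. Given these $c$, the number of pairs with also $X_{s-1}(b(c,j))\le\hat x$ is binomial with mean $km'\hat x\ge0.9Nm'\hat x^2$. So it is at least $0.81Nm'\hat x^2$ except with probability $e^{-0.9Nm'\hat x^2/200}$. The same works for $R$, with $M\hat x'=4T^{426}$ and $Mm\hat x'^2=16T^{567}$. The last claim is (P1) with mean $N\theta\ge T^{311}$. $\square$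

**(N3)** For all $c\ne c'$ in $\bigcup_{t<T}B_t$ with $c'\notin B_0$, and all $j'\in[m']$, at most $2g'p$ vertices $u\in R$ are joined to $c$ and have a label in $[m]\times\{j'\}$ with $c'$.

*Proof.* Since $(u,c)$ and $(u,c')$ are different pairs, the number is binomial with mean $M\cdot p\cdot p/m'=g'p=T^{115}$. By (P2) a single failure has probability at most $e^{-T^{115}/3}$. $\square$

## 13. The static conditions (G2)–(G8)

The common method is to expose everything except the labels of one vertex, or the holding edges of one trigger, and then to use the remaining independence. "Fails" below means: fails although the events of Sections 11 and 12 hold.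

**(G2): many usable partners for each trigger of $u$.** Let $\Gamma^{-u}$ be the set of $(c,j)$, $c\in B_s$, with $c\notin\mathcal E\cup\mathcal U^{-u}$, $X_{s-1}(b(c,j))<X_{s-1}(c)$, $b(c,j)\notin\mathcal H$. It is independent of the labels of the pairs $(u,c)$, $c\in B_s$: witness edges containing $u$ are excluded, each other gadget edge is determined by the label of its own pair in $Q$, and $\mathcal E,\mathcal W,\mathcal H$ involve only positions and holding edges. By (M1), (M3), (N1) and $\mathcal U^{-u}\subseteq\mathcal U$, $|\Gamma^{-u}|\ge(0.4-0.01-0.01)Nm'\ge Nm'/4$. Given $\Gamma^{-u}$ of at least this size, $|S_i(u)|$ is a sum over $c\in B_s$ of independent indicators; the indicator of $c$ has mean $\frac p{mm'}\,|\{j:(c,j)\in\Gamma^{-u}\}|$. The total mean is $|\Gamma^{-u}|\frac p{mm'}\ge\frac{Np}{4m}=\frac g4$, so $\Pr[|S_i(u)|<g/8]\le e^{-g/32}$, negligible.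

**(G4): the same for triggers of $c$.** Let $\Delta^{-c}$ be the set of $(u,i)$, $u\in R$, with $u\notin\mathcal E\cup\mathcal U^{-c}$, $X_{s-1}(a(u,s,i))<X_{s-1}(u)$, $a(u,s,i)\notin\mathcal H$. For the same reason it is independent of the labels of $(u,c)$, $u\in R$. By (M1), (M3), (N1), $|\Delta^{-c}|\ge Mm/4$. Given this, $|S'_j(c)|$ is a sum over $u\in R$ of independent indicators with total mean $|\Delta^{-c}|\frac p{mm'}\ge\frac{Mp}{4m'}=\frac{g'}4$. So $\Pr[|S'_j(c)|<g'/8]\le e^{-g'/32}$, negligible.

**(G6): a pair that blocks $a(u,s,i)$.** By (N2) and (M4) there are at least $Nm'\hat x^2/2-Nm'\hat x^2/4=Nm'\hat x^2/4$ pairs $(c',j')$, $c'\in B_s$, with $X_{s-1}(c'),X_{s-1}(b(c',j'))\le\hat x$, $c'\notin\mathcal E\cup\mathcal U^{-u}$, $b(c',j')\notin\mathcal H\cup\mathcal E$. This set is independent of the labels of $(u,c')$, $c'\in B_s$. The number of $c'$ whose label with $u$ is $(i,j')$ with $(c',j')$ in the set is a sum of independent indicators with mean at least $\frac{Nm'\hat x^2}4\cdot\frac p{mm'}=\frac{g\hat x^2}4=4T^2$. Since $\prod(1-p_k)\le e^{-\sum p_k}$, it is $0$ with probability at most $e^{-4T^2}$,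 negligible.

**(G7): a pair that blocks $b(c,j)$.** By (N2) and (M4) there are at least $Mm\hat x'^2/4$ pairs $(u',i')$, $u'\in R$, with $X_{s-1}(u'),X_{s-1}(a(u',s,i'))\le\hat x'$, $u'\notin\mathcal E\cup\mathcal U^{-c}$, $a(u',s,i')\notin\mathcal H\cup\mathcal E$. This set is independent of the labels of $(u',c)$, $u'\in R$. The number of $u'$ whose label with $c$ is $(i',j)$ with $(u',i')$ in the set has mean at least $\frac{Mm\hat x'^2}4\cdot\frac p{mm'}=\frac{g'\hat x'^2}4=4T^2$, so it is $0$ with probability at most $e^{-4T^2}$, negligible.

**Preparation for (G3) and (G5).** Condition on all positions of $Q$-vertices, with $|\mathcal E\cap B_{s-2}|\le T^{12}$ from (M5). Then $y\in\mathcal H$ says that one of at most $T^{24}$ given pairs forms a holding edge with $y$. For $y\in A_s$ these events are independent of each other, of trigger positions and of labels. They have equal probability within each type, at most $T^{24}\pi_y\le\frac12$. (For $s=1$ no trigger of $A_1$ has a holding edge, so none is in $\mathcal H$.)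

**(G3): many fine indices for $u$.** Let $u\in U_s$, $a_i=a(u,s,i)$, $\xi=X_{s-1}(u)$.

If $\xi\ge x$, the number of $i$ with $a_i\notin\mathcal H$ and $X_{s-1}(a_i)<\xi$ is binomial with mean at least $m\xi/2$. So it is at least $m\xi/4$ except with probability $e^{-m\xi/16}\le e^{-T^5/16}$, since $mx=T^5$. All these $i$ are fine.

If $\xi<x$, let $J=\{i:a_i\notin\mathcal H,\ X_{s-1}(a_i)\le x\}$. Its size is binomial with mean at least $mx/2$, so $|J|\ge mx/4=T^5/4$ except with probability $e^{-T^5/16}$. The sets $J$ and $Y_s$ depend only on positions and holding edges, so they are independent of the labels at $u$. The number of $c\in B_s$ whose label $(i,j)$ with $u$ has $i\in J$ and $(c,j)\in Y_s$ is a sum of independent indicators. By (M5) its mean is at most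
$$|J|\,|Y_s|\frac p{mm'}\le|J|\,T^3g(x+\varepsilon_Q)(x+\varepsilon_b)\le|J|\cdot T^{203}\cdot2T^{-195}\cdot2T^{-13}=4T^{-5}|J|\le\frac{|J|}8.$$
By (P3) with $\mu=|J|/8$, it is at least $|J|/2$ with probability at most $(e/4)^{|J|/2}$, negligible. Otherwise fewer than $|J|/2$ indices of $J$ are spoiled, and at least $|J|/2\ge mx/8$ indices in $J$ are fine.

**(G5): many fine indices for $c$.** Let $c\in B_s$ and $J'=\{j:b(c,j)\notin\mathcal H,\ X_{s-1}(b(c,j))\le x'\}$. Its size is binomial with mean at least $m'x'/2$, so $|J'|\ge m'x'/4=T^{295}/4$ except with probability $e^{-m'x'/16}$. $J'$ and $Y'_s$ are independent of the labels of $(u,c)$, $u\in U_s$. The number of $u\in U_s$ whose label $(i,j)$ with $c$ has $j\in J'$ and $(u,i)\in Y'_s$ is a sum of independent indicators with mean at most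
$$|J'|\,|Y'_s|\frac p{mm'}\le|J'|\cdot2T^3g'(x'+\varepsilon_Q)(x'+\varepsilon_a)\le|J'|\cdot2T^{123}\cdot2T^{-65}\cdot2T^{-65}=8T^{-7}|J'|\le\frac{|J'|}8.$$
It is at least $|J'|/2$ with probability at most $(e/4)^{|J'|/2}$, negligible. Otherwise at least $|J'|/2\ge m'x'/8$ indices in $J'$ are fine.

**(G8): an effective holding edge for every trigger and round.** Let $\theta=T/d_y$. By (N2) and (M2), at least $0.89N\theta$ vertices $q\in B_{s-2}$ have $X_r(q)\le\theta$ and $q\notin\mathcal E\cup\mathcal U^{-y}$. Removing ruined pairs, at least $\binom{\lfloor0.89N\theta\rfloor}2-(N\theta)^2/100\ge(N\theta)^2/4$ pairs $\{q,q'\}$ of such vertices lie in no holding edge $\{y'',q,q'\}$ with $y''\ne y$, $y''\in\mathcal E$. The set of pairs with these properties is independent of the holding edges at $y$, because witness edges containing $y$ are excluded and $y''\ne y$. So no such pair forms a holding edge with $y$ with probability at most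
$$(1-\pi_y)^{(N\theta)^2/4}\le e^{-\pi_yN^2\theta^2/4}=e^{-d_y^2\theta^2/4}=e^{-T^2/4},$$
which is negligible.

## 14. The dynamic conditions (G10)–(G12)

These conditions speak about the run. Let $\mathcal F_r$ be generated by $H$ and $X_0,\dots,X_{r-1}$. The state at the start of round $r$ is $\mathcal F_r$-measurable, and $X_r$ is independent of $\mathcal F_r$.

**(G10).** For fixed $(r,u)$ the set $C$ and $\theta_r(u)$ are $\mathcal F_r$-measurable. The bad event requires $X_r(c)>X_r(u)>\theta_r(u)$ for all $c\in C$, with $|C|\,\theta_r(u)\ge T^2/64$ by (1). Its conditional probability is at most $(1-\theta_r(u))^{|C|}\le e^{-T^2/64}$ (and $0$ if $\theta_r(u)\ge1$). Negligible.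

**(G11).** In the same way, for fixed $(r,b)$ the conditional probability is at most $(1-T^2/g')^{g'/8}\le e^{-T^2/8}$. Negligible.

**(G12): each active $c$ meets a killer.** The plan is to find many $u\in W(c)$ with tiny position and to show that the triggers near them cannot spoil all of them. Condition on $\mathcal F_r$, assuming (G0) and (N3), which are $\mathcal F_r$-measurable. Let $c\in B_r$ be current with $|W(c)|\ge Kx'/64$, and let $S=\{u\in W(c):X_r(u)\le\delta\}$. Then $|S|$ is binomial with mean $|W(c)|\delta\ge\frac{Kx'}{64}\cdot\frac{64T^2}{Kx'}=T^2$, so $|S|\ge T^2/2$ except with probability $e^{-T^2/8}$.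

Call a current trigger *relevant* if it lies in a common current edge with some $u\in S$; we say that it *concerns* this $u$. Since $u\in R$, (F1) shows that such an edge is contained in a gadget edge with upper vertex $u$. So the trigger is some $a(u,s,i)$, or some $b(c',j')$ where the label of $(u,c')$ lies in $[m]\times\{j'\}$ and $c'\notin B_0$. In the latter case $c'\ne c$. Indeed, suppose $c'=c$; then $r\ge1$, and the only original edge containing $u,c$ is $\{u,c,a(u,r,i),b(c,j')\}$. Since $\{u,c\}$ is a current edge, it equals this edge minus $I$ by (F1), so $b(c,j')\in I$ and $b(c,j')$ is not current.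

Fix $b(c',j')$ with $c'\ne c$, $c'\notin B_0$. Every $u\in W(c)$ is joined to $c$, so by (N3) at most $2g'p$ vertices $u\in W(c)$ have a label in $[m]\times\{j'\}$ with $c'$. The probability that at least $T$ of them lie in $S$ is at most $\binom{\lfloor 2g'p\rfloor}T\delta^T\le(2g'p\,\delta)^T=(128T^{-298})^T$. So, up to negligible probability, each relevant $b(c',j')$ concerns at most $T$ elements of $S$. A trigger $a(u,s,i)$ concerns only $u$.

Now consider the *candidates*: all triggers $a(u,s,i)$ with $u\in S$, and all $b(c',j')$ such that $c'\notin B_0$ is joined to some $u\in S$ by a label in $[m]\times\{j'\}$. All relevant triggers are candidates. By (G0), each $u\in S$ contributes at most $mT$ of the first kind and at most $2D\cdot T$ of the second, so there are at most $3DT|S|$ candidates. The set of candidates is determined by $H$ and $S$, and $S$ depends, given $\mathcal F_r$, only on positions of $R$-vertices. So, given $\mathcal F_r$ and $S$, the positions of the candidates in round $r$ are still independent and uniform.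

Suppose every $u\in S$ had a relevant trigger $w$ concerning it with $X_r(w)\le\delta$. As each of these triggers concerns at most $T$ elements of $S$, at least $h=\lceil|S|/T\rceil\ge T/2$ candidates would have position at most $\delta$. This has probability at most
$$\binom{3DT|S|}h\delta^h\le\Big(\frac{3eDT|S|\delta}h\Big)^h\le(3eDT^2\delta)^h=(192e\,T^{-11})^h,$$
using $|S|/h\le T$ and $D\delta=64T^{-13}$. Since $h\ge T/2$, this is negligible. Otherwise some $u\in S\subseteq W(c)$ is as required in (G12).

*Proof of Proposition 5.* Adding up, the events of Section 11 and (G1) fail with probability $O(T^{-2})$, and everything else is negligible. So $\Pr[\mathcal G^c]=O(T^{-2})\le1/T$ for large $T$. $\square$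

## 15. One fixed hypergraph for every large $n$

*Proof of Theorem 1.* The average over the random hypergraph of $\Pr[\mathcal G^c\mid H]$ is at most $1/T$ by Proposition 5. So some fixed $H_T$ satisfies $\Pr[\mathcal G^c\mid H=H_T]\le1/T$. By Proposition 4, on $H_T$ the algorithm performs more than $T$ iterations with probability at least $1-1/T$, and $|V(H_T)|\le2T^{766}$.

The dimension of $H_T$ is exactly $4$: given $H_T$ the event $\mathcal G$ has positive probability, and (G0) is a property of the hypergraph alone. So $H_T$ satisfies (G0). Hence each $u\in R$ is joined to vertices of $B_1$, which gives gadget edges, and these have size $4$.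

Given a large $n$, take $T=\lfloor(n/2)^{1/766}\rfloor$. Then $2T^{766}\le n$, and $T>n^{1/800}$ for large $n$. Add isolated vertices to $H_T$ to reach exactly $n$ vertices. They join $I$ in the first iteration and do not influence the relative order of the other vertices, so the run on $H_T$ is unchanged. The algorithm performs more than $T>n^{1/800}$ iterations with probability at least $1-1/T\ge1-n^{-1/800}$. $\blacksquare$
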